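\title{The non-nilpotent graph determines the order of a finite group}

\begin{abstract}
Join two elements of a group $G$ when they generate a non-nilpotent subgroup, and delete the isolated vertices; the result is the non-nilpotent graph of $G$. We prove that two finite non-nilpotent groups with isomorphic non-nilpotent graphs have the same order. In fact the numbers of vertices and edges together determine both $|G|$ and the number of deleted elements, while neither number alone determines $|G|$. The proof combines a reduction modulo the hypercenter, a divisibility theorem for the number of pairs generating a nilpotent subgroup, and an elementary arithmetic lemma.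
\end{abstract}

\section{Introduction}

Let $G$ be a group. Join two distinct elements $x,y\in G$ by an edge when the subgroup $\langle x,y\rangle$ is not nilpotent. Since $\langle x,x\rangle$ is cyclic, the isolated vertices of this graph form the set
\[
\operatorname{nil}(G)=\{x\in G : \langle x,y\rangle \text{ is nilpotent for all } y\in G\}.
\]
The \emph{non-nilpotent graph} $\mathfrak R_G$ is what remains after the isolated vertices are deleted: the simple graph with vertex set $G\setminus\operatorname{nil}(G)$ in which distinct $x,y$ are adjacent if and only if $\langle x,y\rangle$ is not nilpotent.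

Does $\mathfrak R_G$, as an abstract graph, determine the order of a finite group $G$? If $G$ is nilpotent, the graph is empty and the order is lost. Otherwise the graph has $|G|-|\operatorname{nil}(G)|$ vertices, and the question is whether it remembers how many vertices were deleted. The following conjecture is taken from \cite{source}.

\begin{quote}
\emph{If $G$ and $H$ are finite non-nilpotent groups with $\mathfrak R_G\cong\mathfrak R_H$, then $|G|=|H|$.}
\end{quote}

There is a reason to expect this. As we shall see, multiplying a vertex by an element of $\operatorname{nil}(G)$ does not change its neighbors, so each vertex appears in $|\operatorname{nil}(G)|$ indistinguishable copies. There is also a reason for doubt: vertices can be indistinguishable on other grounds. For instance $x$ and $x^{-1}$ always have the same neighbors, and the graph does not say which coincidences come from $\operatorname{nil}(G)$. We prove the conjecture.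

\begin{theorem}\label{thm:order}
If $G$ and $H$ are finite non-nilpotent groups and $\mathfrak R_G\cong\mathfrak R_H$, then $|G|=|H|$ and $|\operatorname{nil}(G)|=|\operatorname{nil}(H)|$.
\end{theorem}

Only two invariants of the graph are needed.

\begin{theorem}\label{thm:count}
Let $G$ be a finite non-nilpotent group, and let $\mathfrak R_G$ have $N$ vertices and $m$ edges. Then $|\operatorname{nil}(G)|$ is the unique positive integer $z$ with
\begin{equation}\label{eq:test}
z\mid N \qquad\text{and}\qquad z(N+z)\mid 2m ,
\end{equation}
and $|G|=N+z$. Hence finite non-nilpotent groups whose non-nilpotent graphs have equally many vertices and equally many edges have the same order. Neither number alone suffices: there are finite non-nilpotent groups of different orders whose graphs have equally many vertices, and there are such groups whose graphs have equally many edges.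
\end{theorem}

The last theorem removes the finiteness assumption on $H$ and reduces the isomorphism problem for these graphs to groups with trivial center. Here $Z^*(G)$ is the hypercenter of the finite group $G$, the last term of its upper central series.

\begin{theorem}\label{thm:more}
Let $G$ be a finite non-nilpotent group.
\begin{itemize}
\item[(a)] If $H$ is any group, possibly infinite, with $\mathfrak R_H\cong\mathfrak R_G$, then $H$ is finite and $|H|=|G|$.
\item[(b)] For a finite non-nilpotent group $H$, we have $\mathfrak R_G\cong\mathfrak R_H$ if and only if $|Z^*(G)|=|Z^*(H)|$ and $\mathfrak R_{G/Z^*(G)}\cong\mathfrak R_{H/Z^*(H)}$.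
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:count} has three ingredients. First, $\operatorname{nil}(G)=Z^*(G)$, and nilpotency of $\langle x,y\rangle$ can be tested in $Q=G/Z^*(G)$ (Section~\ref{sec:hyper}). Second, in any finite group $Q$ the number of ordered pairs generating a non-nilpotent subgroup is a multiple of $|Q|$ (Section~\ref{sec:pairs}). Together these show that $z=|\operatorname{nil}(G)|$ satisfies \eqref{eq:test}. Third, \eqref{eq:test} cannot have two solutions, because $2m<N^2$ (Section~\ref{sec:arith}). Section~\ref{sec:examples} shows the method on small groups.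

\section{Reduction modulo the hypercenter}\label{sec:hyper}

\subsection*{Conventions and standard facts}
We write $x^g=g^{-1}xg$ and $[x,g]=x^{-1}x^g$. For subgroups $A,B$ of a group, $[A,B]$ is the subgroup generated by all $[a,b]$ with $a\in A$, $b\in B$; we put $[A,{}_0B]=A$ and $[A,{}_{j+1}B]=[[A,{}_jB],B]$. The lower central series of a group $S$ is $\gamma_{j+1}(S)=[S,{}_jS]$ for $j\ge0$, and $S$ is \emph{nilpotent} if $\gamma_j(S)=1$ for some $j$. Subgroups, quotients and finite direct products of nilpotent groups are nilpotent. Finite $p$-groups are nilpotent, and a finite nilpotent group is the direct product of its Sylow subgroups; in particular, in a finite nilpotent group elements of coprime orders commute.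

The upper central series is given by $Z_0(G)=1$ and $Z_{j+1}(G)/Z_j(G)=Z(G/Z_j(G))$. A subgroup $A$ lies in $Z_{j+1}(G)$ if and only if $[A,G]\le Z_j(G)$, so by induction
\begin{equation}\label{eq:upper}
A\le Z_j(G)\iff [A,{}_jG]=1 .
\end{equation}
For finite $G$ the series becomes constant, with value the \emph{hypercenter} $Z^*(G)$. Then $G/Z^*(G)$ has trivial center, hence trivial hypercenter, and \eqref{eq:upper} with $A=G$ shows that $G$ is nilpotent if and only if $Z^*(G)=G$.

\subsection*{The deleted vertices}
The definition of $\operatorname{nil}(G)$ does not show that it is a subgroup. For finite groups it is a normal subgroup, and one that nilpotency does not see.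

\begin{lemma}\label{lem:hyper}
Let $G$ be a finite group and $Z=Z^*(G)$.
\begin{itemize}
\item[(i)] For $x,y\in G$, the group $\langle x,y\rangle$ is nilpotent if and only if the subgroup $\langle xZ,yZ\rangle$ of $G/Z$ is nilpotent.
\item[(ii)] $\operatorname{nil}(G)=Z$. In particular, $\operatorname{nil}(G)=G$ if and only if $G$ is nilpotent.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Put $S=\langle x,y\rangle$, so that $\langle xZ,yZ\rangle=SZ/Z$. If $S$ is nilpotent, so is its image $SZ/Z$. Conversely, if $SZ/Z$ is nilpotent, then $\gamma_d(S)\le Z$ for some $d$. Choose $c$ with $Z=Z_c(G)$. By \eqref{eq:upper}, $\gamma_{d+c}(S)=[\gamma_d(S),{}_cS]\le[Z,{}_cG]=1$.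

(ii) If $x\in Z$, then $\langle xZ,yZ\rangle=\langle yZ\rangle$ is cyclic for every $y$, so $x\in\operatorname{nil}(G)$ by (i).

Conversely, let $x\in\operatorname{nil}(G)$. Every power $x^k$ lies in $\operatorname{nil}(G)$, since $\langle x^k,y\rangle\le\langle x,y\rangle$, and $x$ is a product of powers of itself that have prime power order. As $Z$ is a subgroup, we may assume that the order of $x$ is a power of a prime $p$.

Let $R$ be the subgroup generated by all elements of order prime to $p$. It is normal and contains a Sylow $q$-subgroup for each prime $q\ne p$, so its index is a power of $p$, and $G=RP$ for a Sylow $p$-subgroup $P$, which we choose to contain $x$. If $y$ has order prime to $p$, then $x$ and $y$ are elements of coprime orders in the nilpotent group $\langle x,y\rangle$, so they commute. Thus $x\in C_G(R)$. Since $C_G(R)$ is normal in $G$, it contains the normal closure $X$ of $x$.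

Write $g\in G$ as $g=ab$ with $a\in R$, $b\in P$. For $w\in X$ we have $w^g=w^b$. Taking $w=x$ shows that all conjugates of $x$ lie in $P$, so $X\le P$. Also $[w,g]=[w,b]$, and the subgroups $[X,{}_jG]$ lie in $X$, so by induction $[X,{}_jG]=[X,{}_jP]\le\gamma_{j+1}(P)$. This is trivial for large $j$, and \eqref{eq:upper} gives $x\in X\le Z$.
\end{proof}

\subsection*{Blow-ups and twins}
Lemma~\ref{lem:hyper} has a graph-theoretic form. For a graph $\Gamma$ with vertex set $V$ and an integer $z\ge1$, the \emph{$z$-fold blow-up} $\Gamma^{(z)}$ has vertex set $V\times\{1,\dots,z\}$, with $(u,i)$ adjacent to $(v,j)$ if and only if $u$ is adjacent to $v$ in $\Gamma$. Each vertex is replaced by $z$ pairwise nonadjacent copies. Two vertices of a graph are \emph{twins} if they have the same set of neighbors; this is an equivalence relation. The neighbors of $(u,i)$ in $\Gamma^{(z)}$ are the copies of the neighbors of $u$, so the twin classes of $\Gamma^{(z)}$ are the sets $T\times\{1,\dots,z\}$ with $T$ a twin class of $\Gamma$.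

For a finite group $G$ let $e(G)$ be the number of ordered pairs $(x,y)\in G^2$ with $\langle x,y\rangle$ not nilpotent. In such a pair $x\ne y$ and $x,y\notin\operatorname{nil}(G)$, so $e(G)$ is twice the number of edges of $\mathfrak R_G$.

\begin{corollary}\label{cor:blow}
Let $G$ be a finite non-nilpotent group, $z=|Z^*(G)|$ and $Q=G/Z^*(G)$. Then $\mathfrak R_G\cong\mathfrak R_Q^{(z)}$. If $\mathfrak R_G$ has $N$ vertices and $m$ edges, then
\[
N=|G|-z=z(|Q|-1)>0,\qquad 2m=z^2e(Q)>0 .
\]
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:hyper}(ii), the vertex set of $\mathfrak R_G$ is $G\setminus Z^*(G)$, which is nonempty, and that of $\mathfrak R_Q$ is $Q\setminus\{1\}$, because $Z^*(Q)=1$. So each vertex of $\mathfrak R_Q$ has $z$ preimages, and these are all the vertices of $\mathfrak R_G$. By Lemma~\ref{lem:hyper}(i), two of them are adjacent if and only if their images are. The same lemma gives $e(G)=z^2e(Q)$, since each pair in $Q^2$ has $z^2$ preimages in $G^2$. Finally $m>0$, because $\mathfrak R_G$ has a vertex and no isolated vertex.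
\end{proof}

If $Q$ has trivial center and $C_a$ is cyclic of order $a$, then $Z(Q\times C_a)=1\times C_a$ and the quotient by it is $Q$. So $Z^*(Q\times C_a)=1\times C_a$ and $\mathfrak R_{Q\times C_a}\cong\mathfrak R_Q^{(a)}$.

\section{Small groups}\label{sec:examples}

The graphs in this section are complete multipartite: the vertices are divided into parts, and two vertices are adjacent exactly when they lie in different parts. The parts are then the twin classes, and if they have sizes $n_1,\dots,n_k$ with sum $N$, the number of ordered pairs of adjacent vertices is $N^2-\sum_i n_i^2$.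

\begin{example}\label{ex:dihedral}
Let $n\ge3$ be odd and let $D_{2n}$ be the dihedral group of order $2n$, with $n$ rotations and $n$ reflections. Two rotations generate a cyclic group. A rotation $r\ne1$ has odd order, and a reflection $s$ has order $2$ and satisfies $r^s=r^{-1}\neq r$; so $r$ and $s$ have coprime orders and do not commute, and $\langle r,s\rangle$ is not nilpotent. Two distinct reflections $s,s'$ generate $\langle ss',s\rangle$, where $ss'$ is a nontrivial rotation, so they are adjacent as well. Hence $\operatorname{nil}(D_{2n})=1$, the graph is complete multipartite with one part of size $n-1$ and $n$ parts of size $1$, and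
\[
e(D_{2n})=(2n-1)^2-(n-1)^2-n=3n(n-1).
\]
For $n=3$ this is $S_3$, with parts of sizes $2,1,1,1$ and $e(S_3)=18$.
\end{example}

\begin{example}\label{ex:21}
Let $F=C_7\rtimes C_3$ be the nonabelian group of order $21$. It is not nilpotent, since a nilpotent group of order $21$ is $C_7\times C_3$. By Sylow's theorems it has one subgroup of order $7$ and either one or seven subgroups of order $3$; with one, $F$ would again be $C_7\times C_3$. These eight subgroups contain $6+7\cdot2=20$ nonidentity elements, that is, all of them. Two nonidentity elements from different ones generate a subgroup whose order is not prime, which must be $F$. Hence $\operatorname{nil}(F)=1$, the graph is complete multipartite with one part of size $6$ and seven parts of size $2$, and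
\[
e(F)=20^2-6^2-7\cdot2^2=336 .
\]
\end{example}

These examples give the last assertion of Theorem~\ref{thm:count}.

\begin{proposition}\label{prop:neither}
The graphs of $S_3\times C_4$ (order $24$) and of $F$ (order $21$) both have $20$ vertices. The graphs of $S_3\times C_{10}$ (order $60$) and of $D_{50}$ (order $50$) both have $900$ edges.
\end{proposition}

\begin{proof}
The graph of $S_3\times C_a$ is $\mathfrak R_{S_3}^{(a)}$, with $N=5a$ and $2m=18a^2$. For $a=4$ we get $N=20$, and for $a=10$ we get $2m=1800$. On the other side, $\mathfrak R_F$ has $21-1=20$ vertices, and $e(D_{50})=3\cdot25\cdot24=1800$.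
\end{proof}

\subsection*{The difficulty and the idea}
By Corollary~\ref{cor:blow}, $z=|\operatorname{nil}(G)|$ divides the size of every twin class of $\mathfrak R_G$. For $S_3\times C_a$ the sizes are $2a,a,a,a$, and their greatest common divisor is $z=a$. For $F$ the sizes are $6,2,\dots,2$, with greatest common divisor $2$, while $z=1$. So $\mathfrak R_F$ really is a $2$-fold blow-up, of the complete multipartite graph with parts $3,1,\dots,1$ on $10$ vertices, and twins cannot exclude a group $H$ with $\mathfrak R_H\cong\mathfrak R_F$ and $|\operatorname{nil}(H)|=2$.

Such an $H$ would have a quotient $Q=H/Z^*(H)$ with $|Q|=20/2+1=11$ and $e(Q)=336/4=84$. A group of order $11$ is cyclic, which settles this case, but no such shortcut is available in general. The values computed above suggest a uniform obstruction: $3n(n-1)$ is a multiple of $2n$ for odd $n$, and $336=16\cdot21$. We shall prove that $|Q|$ always divides $e(Q)$. Since $11\nmid 84$, this excludes $H$.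

In terms of $N$ and $m$ the condition $|Q|\mid e(Q)$ reads $z^2|Q|=z(N+z)\mid 2m$. For $N=20$ the candidates $z=1,2,4,5,10,20$ give
\[
z(N+z)=21,\ 44,\ 96,\ 125,\ 300,\ 800 .
\]
Of these only $21$ divides $e(F)=336$, and only $96$ divides $e(S_3\times C_4)=16\cdot18=288$. In both cases exactly one candidate survives, and it is the correct one. The next two sections show that this always happens.

\section{Counting pairs that generate a nilpotent subgroup}\label{sec:pairs}

For $x\in G$ put $\operatorname{Nil}_G(x)=\{y\in G:\langle x,y\rangle\text{ is nilpotent}\}$. The model is the count of commuting pairs: $x$ commutes with $|C_G(x)|$ elements and has $|G:C_G(x)|$ conjugates, so each conjugacy class contributes $|G|$ pairs. For nilpotent pairs $C_G(x)$ is replaced by the larger set $\operatorname{Nil}_G(x)$, and the same argument works once we know the following.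

\begin{proposition}\label{prop:div}
Let $G$ be a finite group and $x\in G$. Then $|C_G(x)|$ divides $|\operatorname{Nil}_G(x)|$.
\end{proposition}

One would like $C=C_G(x)$ to act freely on $Y=\operatorname{Nil}_G(x)$. Multiplication is free but need not preserve $Y$. Conjugation preserves $Y$ but is not free if $C\ne1$, since it fixes $1\in Y$. The proof combines the two, and the object that tells how to combine them is
\[
X_y=\langle x^{y^i} : i\in\mathbb Z\rangle\qquad(y\in G).
\]
Multiplying $y$ by an element that centralizes $X_y$ will preserve nilpotency, and the rest of $C$ will act by conjugation.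

\begin{example}\label{ex:s4}
Let $G=S_4$ and $x=(12)(34)$, and let $V\ni x$ be the normal subgroup of order $4$. Since $x$ has three conjugates, $|C|=8$. If the order of $y$ is a power of $2$, then $\langle x,y\rangle\le V\langle y\rangle$ is a $2$-group. The other elements are the eight $3$-cycles; they do not lie in $C$, so they are not in $Y$. Thus $|Y|=16$.

The eight elements $y\in C$ have $X_y=\langle x\rangle$ and form one coset of $C_G(X_y)=C$. The other eight elements of $Y$ are
\[
(13),\ (24),\ (1234),\ (1432);\qquad (14),\ (23),\ (1243),\ (1342).
\]
Each moves $x$ to another involution of $V$, so $X_y=V$. Multiplication by $C$ does not preserve $Y$, because $(12)\in C$ and the product of $(23)$ and $(12)$ is a $3$-cycle. Conjugation by $C$ preserves cycle type, so its orbits on these eight elements have size at most $4$. But the two groups of four are cosets of $C_G(V)=V$, and $C/V$, of order $2$, interchanges them by conjugation, since $(13)^{(12)}=(23)$. So $8=|V|\cdot|C:V|$, with one factor from multiplication and one from conjugation.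
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:div}]
Keep the notation $C$, $Y$, $X_y$. For a subgroup $X$ of $G$ put $Y_X=\{y\in Y:X_y=X\}$. Then $Y$ is the disjoint union of the nonempty sets $Y_X$. For $c\in C$ and $y\in G$ we have $\langle x,y^c\rangle=\langle x,y\rangle^c$ and $x^{c^{-1}y^ic}=(x^{y^i})^c$, so $X_{y^c}=(X_y)^c$. Therefore
\begin{equation}\label{eq:conj}
(Y_X)^c=Y_{X^c}\qquad(c\in C).
\end{equation}

\emph{Step 1: a nilpotency criterion inside $X_y$.} Let $y\in G$, $X=X_y$ and $M=\langle x,y\rangle$. Conjugation by $y$ permutes the generators of $X$, and $x\in X$. So $X$ is normal in $M$ and $M=X\langle y\rangle$. Since $M/X$ is cyclic, $\gamma_2(M)\le X\le\gamma_1(M)$, and hence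
\[
\gamma_{j+2}(M)\le[X,{}_jM]\le\gamma_{j+1}(M)\qquad(j\ge0).
\]
Thus $M$ is nilpotent if and only if $[X,{}_jM]=1$ for some $j$.

For Steps 2 and 3 fix $X$ with $Y_X\ne\emptyset$ and put $D=C_G(X)$. Then $D$ is a normal subgroup of $N_G(X)$, and $Y_X\subseteq N_G(X)$ by Step~1.

\emph{Step 2: $Y_X$ is a union of cosets of $D$.} Let $y\in Y_X$ and $k\in D$. For $w\in X$ we have $w^y\in X$, so $w^{yk}=w^y$. Thus $yk$ and $y$ induce the same automorphism of $X$, and so do $(yk)^i$ and $y^i$ for every $i\in\mathbb Z$. In particular $x^{(yk)^i}=x^{y^i}$, so $X_{yk}=X$. Put $M=\langle x,y\rangle=X\langle y\rangle$ and $M'=\langle x,yk\rangle=X\langle yk\rangle$. For $u\in X$ the elements $uy^i\in M$ and $u(yk)^i\in M'$ act on $X$ in the same way, and $[w,g]=w^{-1}w^g$ with $w\in X$ depends only on how $g$ acts on $X$. By induction $[X,{}_jM']=[X,{}_jM]$ for all $j$. By Step~1, $M'$ is nilpotent because $M$ is, so $yk\in Y_X$. Let $A_X\subseteq N_G(X)/D$ be the set of cosets $yD$ with $y\in Y_X$. We have shown that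
\[
|Y_X|=|A_X|\,|D| .
\]

\emph{Step 3: $|Y_X|$ is a multiple of $|K|$, where $K=N_G(X)\cap C$.} Since $x\in X$, we have $D\le K$. By \eqref{eq:conj}, conjugation by $K$ preserves $Y_X$, so the subgroup $K/D$ of $N_G(X)/D$ acts on $A_X$ by conjugation. This action is free. Indeed, suppose that $c\in K$, $y\in Y_X$, and $cD$ commutes with $yD$. Then for each $i$ there is $k_i\in D$ with $y^ic=cy^ik_i$, and
\[
(x^{y^i})^c=x^{cy^ik_i}=(x^{y^i})^{k_i}=x^{y^i},
\]
because $c$ centralizes $x$ and $k_i$ centralizes $X$. So $c$ centralizes the generators of $X$, that is, $c\in D$. This is the reason for taking $X$ to be generated by exactly the elements $x^{y^i}$. All orbits of $K/D$ on $A_X$ have size $|K:D|$, so $|K|=|K:D|\,|D|$ divides $|A_X|\,|D|=|Y_X|$.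

\emph{Step 4: summing over $X$.} By \eqref{eq:conj}, $C$ acts by conjugation on the set of subgroups $X$ with $Y_X\ne\emptyset$, and $|Y_X|$ is constant on each orbit. The stabilizer of $X$ is $K=N_G(X)\cap C$, so the orbit of $X$ accounts for $|C:K|\,|Y_X|$ elements of $Y$. By Step~3 this is a multiple of $|C|$. Summing over the orbits, $|C|$ divides $|Y|$.
\end{proof}

\begin{corollary}\label{cor:pairs}
Let $G$ be a finite group. The number of pairs $(x,y)\in G^2$ with $\langle x,y\rangle$ nilpotent is divisible by $|G|$, and so is $e(G)$.
\end{corollary}

\begin{proof}
Since $\operatorname{Nil}_G(x^g)=\operatorname{Nil}_G(x)^g$, the pairs in question with first entry conjugate to $x$ number $|G:C_G(x)|\,|\operatorname{Nil}_G(x)|$, a multiple of $|G|$ by Proposition~\ref{prop:div}. Sum over the conjugacy classes, and subtract the total from $|G|^2$ to obtain $e(G)$.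
\end{proof}

\section{An arithmetic lemma}\label{sec:arith}

It remains to see that \eqref{eq:test} cannot have two solutions. Two solutions force $2m$ to have two nearly coprime divisors whose least common multiple is too large. Suppose, for example, that $z=1$ and $z=2$ both satisfy $z\mid N$ and $z(N+z)\mid E$. Write $N=2w$. Then $2w+1$ and $4(w+1)$ divide $E$. They are coprime, since $2w+1$ is odd and $2(w+1)-(2w+1)=1$. Hence $E\ge4(w+1)(2w+1)>8w^2=2N^2$. In general the two factors need not be coprime, but their common divisor can be bounded.

\begin{lemma}\label{lem:arith}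
Let $N,E$ be positive integers with $E<N^2$. There is at most one positive integer $z$ with $z\mid N$ and $z(N+z)\mid E$.
\end{lemma}

\begin{proof}
Suppose that $z\ne z'$ both qualify. Let $g=\gcd(z,z')$ and write $z=gr$, $z'=gs$, so that $\gcd(r,s)=1$ and $r\ne s$. Since $\operatorname{lcm}(z,z')=grs$ divides $N$, we have $N=grsw$ with $w\ge1$. Put
\[
a=\frac Nz+1=sw+1,\qquad b=\frac N{z'}+1=rw+1 .
\]
Then $z^2a=z(N+z)$ and $z'^2b=z'(N+z')$ divide $E$. In particular $\operatorname{lcm}(z^2,z'^2)=(grs)^2$ divides $E$. Write $E=(grs)^2f$ with $f\ge1$; the hypothesis $E<N^2$ says that $f<w^2$.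

From $g^2r^2a\mid g^2r^2s^2f$ we get $a\mid s^2f$, and $\gcd(a,s)=1$ because $a=sw+1$. So $a\mid f$. In the same way $g^2s^2b\mid g^2r^2s^2f$ and $\gcd(b,r)=1$ give $b\mid f$. With $d=\gcd(a,b)$ we obtain
\[
\frac{rsw^2}{d}<\frac{ab}{d}=\operatorname{lcm}(a,b)\le f<w^2 ,
\]
so $d>rs$. On the other hand $d$ divides $ra-sb=r-s\ne0$, so $d\le|r-s|<\max(r,s)\le rs$. This is a contradiction.
\end{proof}

\begin{remark}
The bound $E<N^2$ cannot be relaxed to $E<\lambda N^2$ for any constant $\lambda>1$. For $t\ge3$ take $N=t(t-2)$ and $E=t^2(t-1)^2$. Then $z=1$ and $z=t$ both divide $N$, and $z(N+z)$ equals $(t-1)^2$ and $t^2(t-1)$ respectively, both divisors of $E$; while $E/N^2=((t-1)/(t-2))^2$ tends to $1$. The condition $z\mid N$ cannot be dropped either: for $N=5$ and $E=24$, both $z=1$ and $z=3$ satisfy $z(N+z)\mid E$.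
\end{remark}

\section{The order from vertices and edges}

\begin{proof}[Proof of Theorems~\ref{thm:order} and~\ref{thm:count}]
Let $G$ be finite and non-nilpotent, let $\mathfrak R_G$ have $N$ vertices and $m$ edges, and put $z=|\operatorname{nil}(G)|=|Z^*(G)|$ and $Q=G/Z^*(G)$. By Corollary~\ref{cor:blow}, $z\mid N$, $|G|=N+z$ and $2m=z^2e(Q)$. By Corollary~\ref{cor:pairs} applied to $Q$, the order $|Q|$ divides $e(Q)$. Hence
\[
z(N+z)=z|G|=z^2|Q|\quad\text{divides}\quad 2m ,
\]
and $z$ satisfies \eqref{eq:test}. Since $G$ is not nilpotent, $N$ and $m$ are positive (Corollary~\ref{cor:blow}), and $2m\le N(N-1)<N^2$ because the graph is simple. By Lemma~\ref{lem:arith} with $E=2m$, no other positive integer satisfies \eqref{eq:test}. So $N$ and $m$ determine $|\operatorname{nil}(G)|$ and $|G|=N+|\operatorname{nil}(G)|$. Together with Proposition~\ref{prop:neither} this proves Theorem~\ref{thm:count}. Isomorphic graphs have the same $N$ and $m$, so Theorem~\ref{thm:order} follows.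
\end{proof}

\begin{remark}
It matters that Corollary~\ref{cor:pairs} is applied to $Q$ and not to $G$. Applied to $G$ it gives only $N+z\mid 2m$, and this weaker test can have two solutions among the divisors of $N$. For $G=S_3\times C_5$ we have $N=25$ and $2m=450$, and both $25+5$ and $25+25$ divide $450$. The test \eqref{eq:test} separates them: $5\cdot30$ divides $450$ and $25\cdot50$ does not.
\end{remark}

\section{Infinite groups and centerless quotients}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
The set $V=H\setminus\operatorname{nil}(H)$ is in bijection with the vertex set of $\mathfrak R_G$, so it is finite and nonempty. Since $\langle x^h,y\rangle=\langle x,y^{h^{-1}}\rangle^h$, the set $\operatorname{nil}(H)$ is invariant under conjugation, and so is $V$. The kernel of the conjugation action of $H$ on $V$ is $C=C_H(V)$, and $H/C$ embeds in the symmetric group on $V$, so $C$ has finite index. It remains to bound $C$, and we do so by translating one vertex by the elements of $C$.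

Fix $x\in V$ and $y\in H$ with $\langle x,y\rangle$ not nilpotent; then $y\in V$. Let $c\in C$ and $L=\langle xc,y\rangle$. The element $c$ commutes with $x$ and $y$, hence centralizes $L$, so $L\langle c\rangle$ is a homomorphic image of $L\times\langle c\rangle$. If $L$ were nilpotent, then $L\langle c\rangle$ would be nilpotent; but it contains $x$ and $y$. So $L$ is not nilpotent and $xc\in V$. The map $c\mapsto xc$ from $C$ to $V$ is injective, so $C$ is finite, and therefore $H$ is finite. As $V\neq\emptyset$, the group $H$ is not nilpotent, and Theorem~\ref{thm:order} gives $|H|=|G|$.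
\end{proof}

For part (b), Theorem~\ref{thm:order} supplies the blow-up factor, and we must show that a known factor can be canceled.

\begin{lemma}\label{lem:cancel}
Let $\Gamma$ and $\Delta$ be finite simple graphs and $z\ge1$. If $\Gamma^{(z)}\cong\Delta^{(z)}$, then $\Gamma\cong\Delta$.
\end{lemma}

\begin{proof}
Twins are not adjacent: if $u$ and $v$ were adjacent twins, then $v$, a neighbor of $u$, would be a neighbor of itself. If $u$ is adjacent to $v$, and $u'$, $v'$ are twins of $u$, $v$, then $u'$ is adjacent to $v$, and hence $v'$ is adjacent to $u'$. So two twin classes are joined completely or not at all. Let the \emph{weighted quotient} of a finite graph be the graph on its twin classes, two classes being adjacent when they are joined, with each class weighted by its size. An isomorphism of graphs induces a weight-preserving isomorphism of weighted quotients. Conversely, given such an isomorphism of quotients, any choice of bijections between corresponding classes is an isomorphism of the graphs, by the two facts just proved.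

The twin classes of $\Gamma^{(z)}$ are the sets $T\times\{1,\dots,z\}$ (Section~\ref{sec:hyper}), so the weighted quotient of $\Gamma^{(z)}$ is that of $\Gamma$ with all weights multiplied by $z$. The same holds for $\Delta$. An isomorphism $\Gamma^{(z)}\cong\Delta^{(z)}$ therefore gives, after dividing the weights by $z$, an isomorphism of the weighted quotients of $\Gamma$ and $\Delta$, and so $\Gamma\cong\Delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Put $z=|Z^*(G)|$, $z'=|Z^*(H)|$, $Q=G/Z^*(G)$ and $Q'=H/Z^*(H)$. By Corollary~\ref{cor:blow}, $\mathfrak R_G\cong\mathfrak R_Q^{(z)}$ and $\mathfrak R_H\cong\mathfrak R_{Q'}^{(z')}$. If $z=z'$ and $\mathfrak R_Q\cong\mathfrak R_{Q'}$, the two blow-ups are isomorphic. Conversely, if $\mathfrak R_G\cong\mathfrak R_H$, then $z=z'$ by Theorem~\ref{thm:order} and Lemma~\ref{lem:hyper}(ii), and Lemma~\ref{lem:cancel} gives $\mathfrak R_Q\cong\mathfrak R_{Q'}$.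
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the non-nilpotent graphs of a group},
\texttt{http://www.ieja.net/files/papers/volume-22/7-V22-017.pdf}.

\end{thebibliography}
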